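# Integer limits of $c_n/n$ for subshifts

## Integer increments and the limit of $c_n(X)/n$

Let $\mathcal A$ be a finite alphabet and let $X\subseteq\mathcal A^{\mathbb Z}$ be a subshift, that is, a closed, shift-invariant set. Let $c_n=c_n(X)$ be the number of words of length $n$ that occur in points of $X$. Suppose that $c_n/n$ converges to a finite number $L$. Which numbers $L$ can appear?

The answer one would first guess is: only integers. The complexity goes up by an integer
$$s(n)=c_{n+1}-c_n$$
at each step, and if its graph looks more and more like a line of slope $L$, then the steps "should" settle down to $L$. This guess is the conjecture we discuss: if $\liminf c_n/n=\limsup c_n/n<\infty$, then this common value is an integer. The guess will turn out to be right. The reason just given is not a proof, as we shall see. First we test the guess by hand.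

**Finite subshifts.** If $X$ is finite, then $c_n\le |X|$ for the window $[0,n)$ (every word that occurs is seen there in some point, by shift-invariance). So $c_n/n\to0$.

**At most one 1.** Let $X\subseteq\{0,1\}^{\mathbb Z}$ consist of all points with at most one letter $1$. The words of length $n$ are $0^n$ and the $n$ words with a single $1$. So $c_n=n+1$, and $L=1$.

**Disjoint copies.** Take $d$ copies of the previous subshift on pairwise disjoint alphabets. For $n\ge1$ no word occurs in two copies, so $c_n=d(n+1)$, and $L=d$.

**At most two 1s.** Now allow at most two letters $1$. Then $c_n=1+n+\binom n2$ and $s(n)=n+1$. Here $c_n/n\to\infty$, so this case is outside the question, but we shall need it later as a warning.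

**Ones at powers of three.** Let $x\in\{0,1\}^{\mathbb Z}$ have the letter $1$ exactly at the positions $1,3,9,27,\dots$, and let $X$ be its orbit closure. The words of $X$ are the words of $x$. We count the windows $[i,i+n)$ for $n\ge3$.

Windows with no $1$ or one $1$ give $n+1$ words: $0^n$ occurs far to the left, and a single $1$ at any prescribed place of the window is obtained by using the position $3^k$ with $k$ large. A window with at least two $1$s is determined by its word, because the distance $2\cdot3^k$ between the first two $1$s tells us which ones they are. So these words correspond to the integers $i$ lying in the union of the intervals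
$$I_k=[\,3^{k+1}-n+1,\;3^k\,],\qquad I_k\ne\emptyset\iff n>2\cdot 3^k .$$
Let $\kappa\ge0$ be the largest integer with $2\cdot3^\kappa<n$. There is no gap between $I_k$ and $I_{k+1}$ exactly when $3^{k+2}-n+1\le3^k+1$, that is, when $n\ge8\cdot3^k$. This holds for all $k\le\kappa-2$, since $8\cdot 3^{\kappa-2}<2\cdot3^\kappa<n$. For $k=\kappa-1$ it depends on $n$. If $\kappa=0$ or $n\ge 8\cdot3^{\kappa-1}$, the union is $[3-n+1,3^\kappa]$ and has $3^\kappa+n-3$ elements. Otherwise it has $(3^{\kappa-1}+n-3)+(n-2\cdot3^\kappa)$ elements. Adding $n+1$, we get
$$c_n=\begin{cases}3n-2-5\cdot3^{\kappa-1}& \text{if } 2\cdot3^\kappa\le n\le 8\cdot3^{\kappa-1},\ \kappa\ge1,\\ 2n-2+3^\kappa&\text{if } 8\cdot3^{\kappa-1}\le n\le 2\cdot3^{\kappa+1},\ \kappa\ge0,\ n\ge3,\end{cases}\tag{1}$$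
where the formulas agree at the common endpoints. For instance $c_3=5$ (the words $000,100,010,001,101$), $c_6=11$, $c_7=14$, $c_8=17$. The ratio $c_n/n$ rises toward $19/8$ at $n=8\cdot3^{\kappa-1}$ and falls toward $13/6$ at $n=2\cdot3^{\kappa+1}$. So $\liminf c_n/n=13/6$ and $\limsup c_n/n=19/8$. There is no limit, and neither number is an integer. But on long blocks $s$ is constant, with values $2$ and $3$.

The last example suggests what the truth might be: seen from far away, the graph of $c_n$ is made of segments of integer slope. Arithmetic alone cannot give this. The integer sequence $n+1+\lfloor n/2\rfloor$ has increments $1,2,1,2,\dots$ and slope $3/2$. Something about subshifts must forbid such behavior. For small $L$ two theorems do so.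

*(Morse–Hedlund)* If $c_n\le n$ for some $n\ge1$, then $\{c_n\}$ is bounded and $X$ is periodic.

*(Heinis)* Let $\alpha=\liminf c_n/n$ and $\beta=\limsup c_n/n$. If $1<\alpha<2$, then $\beta-\alpha\ge\frac{(2-\alpha)(\alpha-1)}{\alpha}$.

If $L<1$, then $c_n\le n$ for some $n$, so $L=0$ by the first theorem. If $1<L<2$, the second theorem would give $0\ge\frac{(2-L)(L-1)}{L}>0$, which is absurd. Neither says anything about, for example, $L=5/2$. The proof below covers all $L$ and uses neither theorem.

## Statements

For $K\ge1$ put
$$B(K)=K^2\bigl(K(K+1)^2+2\bigr).$$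

**Theorem 1.** If $\lim c_n(X)/n=L$ exists and is finite, then $L$ is an integer.

So the conjecture is true. It is a special case of a quantitative statement.

**Theorem 2.** Let $\alpha=\liminf c_n(X)/n$, $\beta=\limsup c_n(X)/n<\infty$ and $K=\max(1,\lfloor12\beta-11\alpha\rfloor)$. Then there is an integer $\sigma\ge0$ with
$$\alpha-11(B(K)+1)(\beta-\alpha)\ \le\ \sigma\ \le\ \beta+11(B(K)+1)(\beta-\alpha).$$
In particular $\beta-\alpha\ge\mathrm{dist}([\alpha,\beta],\mathbb Z)\,/\,\bigl(11(B(K)+1)\bigr)$.

**Theorem 3.** Let $M_j\to\infty$ be integers and $J\subset(0,\infty)$ an open interval such that $c_{\lfloor tM_j\rfloor}(X)/M_j$ converges to a finite limit $f(t)$ for every $t\in J$. Then $f$ is continuous, and on every compact subinterval of $J$ it is piecewise affine with finitely many pieces, all slopes being nonnegative integers. In particular, if $f(t)=At+C$ on $J$, then $A\in\mathbb Z_{\ge0}$. No assumption on $c_n$ outside the windows $n/M_j\in J$ is needed.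

**Theorem 4.** The set of finite values of $\lim c_n(X)/n$, over all subshifts for which the limit exists, is exactly $\{0,1,2,\dots\}$.

If $X=\emptyset$, then $c_n=0$ for all $n$ and Theorems 1–3 hold with $L=\sigma=0$ and $f=0$. Adding unused letters to $\mathcal A$ does not change $c_n$. So from now on $X\ne\emptyset$ and $|\mathcal A|\ge2$.

## Special words and the second difference of $c_n$

Let $\mathcal L$ be the set of all words that occur in points of $X$. It is closed under taking subwords, and every $w\in\mathcal L$ can be extended within $\mathcal L$ by a letter on the left and by a letter on the right. The letters of $w$ are $w(0),\dots,w(|w|-1)$, and $w[i,j)=w(i)\cdots w(j-1)$. A word $z$ **has period** $q$ if $z(j)=z(j+q)$ whenever both sides are defined. For example, $01010$ has periods $2$ and $4$.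

**Definition.** For $w\in\mathcal L$ let
$$E_l(w)=\{a:aw\in\mathcal L\},\quad E_r(w)=\{b:wb\in\mathcal L\},\quad E(w)=\{(a,b):awb\in\mathcal L\},$$
and let $l(w),r(w),e(w)\ge1$ be their cardinalities. The word $w$ is **left special** if $l(w)\ge2$, **right special** if $r(w)\ge2$, and **bispecial** if it is both. Put $m(w)=e(w)-l(w)-r(w)+1$, and call $w$ **neutral** if $m(w)=0$.

*Example.* Take the subshift with ones at powers of three. The word $w=0^5$ can be preceded and followed by $0$ and by $1$, and all four pairs occur, since $10^51$ occurs between positions $3$ and $9$. So $m(w)=4-2-2+1=1$. This is what raises $s$ from $s(5)=2$ to $s(6)=3$. Now let $w=010^5$, of length $7$. If a $1$ precedes it, we are at positions $1,3$ of $x$, and the next letter is the $1$ at position $9$. If a $1$ follows it, the last two ones are at $3$ and $9$, and the letter before $w$ is the $1$ at position $1$. Both of $0w0$ and $1w1$ occur, and so $E(w)=\{(0,0),(1,1)\}$, $m(w)=2-2-2+1=-1$. This lowers $s$ from $s(7)=3$ to $s(8)=2$. The word $0^7$ has $E=\{(0,0),(0,1),(1,0)\}$, because no two consecutive ones are at distance $8$;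 it is bispecial and neutral.

Here are the facts we need, with their proofs.

*Counting by special words.* Each word of length $n+1$ is a one-letter extension of a word of length $n$, on the left or on the right. So $c_{n+1}=\sum_{|w|=n}l(w)=\sum_{|w|=n}r(w)$, and
$$s(n)=\sum_{|w|=n}(l(w)-1)=\sum_{|w|=n}(r(w)-1)\ge0.\tag{2}$$
Hence for any set of distinct left special words of length $n$ we have $\sum(l(w)-1)\le s(n)$, and the set has at most $s(n)$ elements. The same holds for right special words.

*The second difference.* Since $c_{n+2}=\sum_{|w|=n}e(w)$, we get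
$$s(n+1)-s(n)=c_{n+2}-2c_{n+1}+c_n=\sum_{|w|=n}m(w).\tag{3}$$

*Non-neutral words are bispecial.* If $l(w)=1$, then $e(w)=r(w)$ and $m(w)=0$; the case $r(w)=1$ is the same. Moreover $\max(l,r)\le e\le lr$. The upper bound gives $m\le(l-1)(r-1)$, the lower bound gives $m\ge1-\min(l,r)$, and therefore
$$|m(w)|\le(|\mathcal A|-1)^2.\tag{4}$$

*Counting left extensions of a fixed word.* For $y\in\mathcal L$ and $d\ge1$,
$$\#\{Z:|Z|=d,\ Zy\in\mathcal L\}=1+\sum_{|Z'|<d,\ Z'y\in\mathcal L}(l(Z'y)-1).\tag{5}$$
For $d=1$ only the empty $Z'$ contributes, and both sides are $l(y)$. If (5) holds for $d$, then the number of extensions of length $d+1$ is $\sum l(Zy)=\#\{Z\}+\sum(l(Zy)-1)$, with both sums over $|Z|=d$, $Zy\in\mathcal L$. This is (5) for $d+1$.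

*Monotonicity.* If $w'$ is a prefix of $w$ and $aw\in\mathcal L$, then $aw'\in\mathcal L$. So
$$E_l(w')\supseteq E_l(w)\ \text{ for a prefix } w',\qquad E_r(w')\supseteq E_r(w)\ \text{ for a suffix } w'.\tag{6}$$

*Reversal.* Reading all points of $X$ backwards gives a subshift with the same $c_n$ and the same $s(n)$, in which left and right are exchanged.

## How often can $s$ change?

Suppose $c_n/n\to L$. For windows whose length is a fixed fraction of $n$, the average of $s$ over the window tends to $L$; for example, $(c_{11m}-c_{10m})/m\to 11L-10L=L$. So if, for infinitely many $m$, the function $s$ were constant on a part of $[10m,11m)$ that makes up a fixed proportion of it, then the constant value, an integer, would have to be close to $L$, and we would be done. What must be excluded is that $s$ goes $2,3,2,3,\dots$. Even a bound on $s$ would not exclude this. We need a bound on the *number of changes* of $s$ in a window.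

By (3), $s(n+1)\neq s(n)$ requires a non-neutral word of length $n$. So we try to bound the number of non-neutral words with length in a window $[N,N')$. A sensible first try is this. A non-neutral $w$ is bispecial. Let $u$ be its prefix and $v$ its suffix of length $N$. By (6), $u$ is left special and $v$ is right special. If $s(N)\le K$, there are at most $K$ choices for $u$ and at most $K$ for $v$. *If the pair $(u,v)$ determined $w$, there would be at most $K^2$ non-neutral words.*

This is the exact point where the first try stops: the pair $(u,v)$ does not determine $w$. If $N'\le2N$, it determines $w$ once the length is known, since $u$ and $v$ then cover $w$. But the same $u$ and $v$ may be glued along overlaps of several lengths. The subshift with at most two $1$s shows the danger at its worst. Each $0^k$ has $E(0^k)=\{0,1\}^2$, so $m(0^k)=1$. All the words $0^k$ with $N\le k<N'$ are non-neutral, and all of them have the pair $u=v=0^N$. Of course in that subshift $s(N)=N+1$ is not bounded. So the hypothesis of small $s$ has to be used once more, and against the periodic case. It will turn out that smallness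 at *both ends* of the window is enough.

**Proposition 5.** Let $K\ge1$ and $N<N'$ be integers with $s(N)\le K$, $s(N')\le K$ and $3D\le N$, where $D=N'-N$. Then at most $B(K)$ non-neutral words $w\in\mathcal L$ satisfy $N\le|w|<N'$.

How can small $s(N')$ help? In the example with at most two $1$s, the words $10^k1$ occur for many $k$. Then $10^k$ is right special for many $k$, since $10^{k'}1$ with $k'>k$ shows that $10^k$ can be followed by $0$ too. But these words have different lengths, and (2) bounds right special words only at one length at a time. Cutting all of them down to suffixes of length $N$ gives $0^N$ each time (for $k\ge N$), so that way all information is lost. We should *lengthen* them instead to the common length $N'$: the words $0^{N'-1-k}10^k$ are right special and distinct, because the last run of zeros has length exactly $k$. This forces $s(N')$ to be large.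

In general, lengthening a right special word on the left may destroy right specialness: in the powers-of-three subshift, $w=010^5$ is right special, but $0w$ is followed only by $0$ and $1w$ only by $1$. The remedy is a pigeonhole argument. If $s(N)$ is small, then only few left paddings $Z$ are available. If two exponents $k<k'$ use the *same* padding $Z$, then the longer word $Z10^{k'}1$ shows that $Z10^k$ can be continued by $0$, and so $Z10^k$ is right special.

We keep $K,N,N',D$ as in Proposition 5 for the next three sections.

## Words glued along several overlaps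

This lemma says that if $u$ and $v$ can be glued in at least two ways, then all the glued words are "periodic in the middle", with the same ends.

**Lemma 6.** Let $u,v$ be words of length $N$, and let $w_1,\dots,w_t$ ($t\ge2$) be distinct words in $\mathcal L$ with prefix $u$, suffix $v$ and lengths $n_1<\dots<n_t$ in $[N,N')$. Then there are $1\le q\le D$, a sequence $\pi\in\mathcal A^{\mathbb Z}$ of period $q$, words $P,Q$ and integers $k_i$ such that for all $i$:

1. $w_i=P\,\pi[0,k_i)\,Q$;
2. $|P|,|Q|\le D$, $\ q\le k_i<N'$, $\ |P|+k_i\ge N$, $\ |Q|+k_i\ge N$;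
3. $k_i\equiv k_1\pmod q$;
4. if $P\neq\emptyset$, its last letter is $\neq\pi(-1)$; if $Q\ne\emptyset$, its first letter is $\ne\pi(k_i)=\pi(k_1)$.

Since $N'=N+D\le2N$, a word of length in $[N,N')$ with prefix $u$ and suffix $v$ is determined by its length. So distinct words of this kind do have distinct lengths, as the statement presupposes.

*Example.* Let $N=12$, $D=4$, and let $w_1=c\,(01)^5 0\,d$ and $w_2=c\,(01)^6 0\,d$ with further letters $c,d$; the lengths are $13$ and $15$. Both have the prefix $u=c(01)^50$ and the suffix $v=(01)^50d$ of length $12$. Here $q=2$, $\pi=\cdots 0101\cdots$ with $\pi(0)=0$, $P=c$, $Q=d$, $k_1=11$, $k_2=13$.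

*Proof.* Put $d_i=n_i-N\in[0,D)$, so $w_i$ has length $N+d_i$ and for $0\le j<N$
$$w_i(j)=u(j),\qquad w_i(d_i+j)=v(j).\tag{7}$$

**Step 1: a long part of $u$ is periodic.** The purpose is to produce $q$. Let $g=n_2-n_1=d_2-d_1$, so $1\le g\le D$. For $0\le j<N-d_2$ both $d_1+j$ and $d_2+j$ are less than $N$, and (7) gives
$$u(d_1+j)=w_1(d_1+j)=v(j)=w_2(d_2+j)=u(d_2+j).$$
This says that $y=u[d_1,N)$ has period $g$. Its length is $N-d_1\ge N-D\ge2D$. Let $q\le g\le D$ be the least period of $y$. As $|y|\ge q$, there is exactly one sequence $\tilde\pi\in\mathcal A^{\mathbb Z}$ of period $q$ with $\tilde\pi(j)=u(j)$ for $d_1\le j<N$.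

**Step 2: shifts of $\tilde\pi$ can be recognized.** The purpose is to compare positions modulo $q$ later. The periods of the two-sided sequence $\tilde\pi$ form a subgroup of $\mathbb Z$ that contains $q$; so its least period divides $q$. A proper divisor would also be a period of $y$, against the choice of $q$. So $q$ is the least period of $\tilde\pi$, and all periods are multiples of $q$. Now suppose $\tilde\pi(x+j)=\tilde\pi(x'+j)$ for $q$ consecutive values of $j$. Then this holds for all $j$, so $x-x'$ is a period, and $x\equiv x'\pmod q$.

**Step 3: the left end.** The purpose is to define $P$. Let $\lambda$ be the least integer in $[0,d_1]$ such that $u=\tilde\pi$ on $[\lambda,N)$; $d_1$ itself is a candidate. Put $P=u[0,\lambda)$. Then $|P|=\lambda\le d_1\le D$. If $P\ne\emptyset$, its last letter $u(\lambda-1)$ differs from $\tilde\pi(\lambda-1)$ by minimality.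

**Step 4: the lengths agree modulo $q$.** By (7), $w_i=u$ on $[0,N)$, and so $w_i=\tilde\pi$ on $[d_i,N)\subseteq[d_1,N)$. Hence $v(j)=w_i(d_i+j)=\tilde\pi(d_i+j)$ for $0\le j<N-d_i$. For $i=1$ we have $v(j)=\tilde\pi(d_1+j)$ for $0\le j<N-d_1$. Both hold for $0\le j<N-d_i$, which are at least $N-D\ge2D\ge q$ consecutive values. By Step 2, $d_i\equiv d_1\pmod q$.

**Step 5: the right end.** The purpose is to define $Q$ and to see that it does not depend on $i$. Let $\mu\le N$ be the largest integer such that $v(j)=\tilde\pi(d_1+j)$ for $0\le j<\mu$. By Step 4, $\mu\ge N-d_1$. Put $Q=v[\mu,N)$; then $|Q|\le d_1\le D$. By Step 4 again, $\tilde\pi(d_1+j)=\tilde\pi(d_i+j)$ for all $j$. So $w_i(d_i+j)=v(j)=\tilde\pi(d_i+j)$ for $0\le j<\mu$, and $w_i$ agrees with $\tilde\pi$ on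
$$[\lambda,N)\cup[d_i,d_i+\mu)=[\lambda,d_i+\mu).$$
The equality of sets holds because $\lambda\le d_1\le d_i<N$ and $d_i+\mu\ge d_i+N-d_1\ge N$. The rest of $w_i$, from position $d_i+\mu$ on, is $v[\mu,N)=Q$. If $Q\ne\emptyset$, its first letter $v(\mu)$ differs from $\tilde\pi(d_1+\mu)=\tilde\pi(d_i+\mu)$ by maximality of $\mu$.

**Step 6: conclusion.** Set $\pi(j)=\tilde\pi(\lambda+j)$ and $k_i=d_i+\mu-\lambda$. Then $w_i=u[0,\lambda)\,\tilde\pi[\lambda,d_i+\mu)\,Q=P\pi[0,k_i)Q$, which is (1). Next $k_i-k_1=d_i-d_1\equiv0\pmod q$, which is (3). As $\pi(-1)=\tilde\pi(\lambda-1)$ and $\pi(k_i)=\tilde\pi(d_i+\mu)$, Steps 3 and 5 give (4), with $\pi(k_i)=\pi(k_1)$ by (3). For (2), we have $k_i\ge d_1+(N-d_1)-d_1=N-d_1\ge2D\ge q$ and $k_i\le n_i<N'$. Finally $|P|+k_i=n_i-|Q|\ge n_1-d_1=N$ and $|Q|+k_i=n_i-|P|\ge n_1-d_1=N$. $\square$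

## Padding to the common length $N'$

Now we turn the idea about $10^k1$ into a lemma. The letter $1$ becomes a word $P$ that breaks the period on the left, and $0^k$ becomes a stretch $\pi[0,k)$ of a periodic sequence. The letter $c_k$ breaks the period on the right.

**Lemma 7.** Let $\pi\in\mathcal A^{\mathbb Z}$ satisfy $\pi(j+q)=\pi(j)$ for all $j$, where $1\le q\le D$. Let $P$ be a word with $1\le|P|\le D$ whose last letter is $\ne\pi(-1)$. Let $\Lambda$ be a set of integers $k$ with $q\le k<N'$ and $|P|+k\ge N$, such that for each $k\in\Lambda$ there is a letter $c_k\neq\pi(k)$ with $P\,\pi[0,k)\,c_k\in\mathcal L$. Then $|\Lambda|\le(K+1)^2$.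

*Proof.* Assume $\Lambda\ne\emptyset$. Let $k_*=\min\Lambda$ and $y=P\pi[0,k_*)$. For each $k\in\Lambda$ choose a padding $Z_k$ with $|Z_k|=D$ and $Z_kP\pi[0,k)c_k\in\mathcal L$. As $k\ge k_*$, the word $Z_ky$ is a prefix of this word, so $Z_ky\in\mathcal L$.

**Step 1: at most $K+1$ different paddings occur.** This step uses $s(N)\le K$. By (5) with $d=D$, the number of $Z$ with $|Z|=D$ and $Zy\in\mathcal L$ is $1+\sum(l(Z'y)-1)$, where we may sum over those $Z'$ with $|Z'|<D$ for which $Z'y$ is left special. We show that this sum is at most $s(N)$.

Note $|y|=|P|+k_*\ge N$. Let $t(Z')$ be the prefix of $Z'y$ of length $N$. By (6), $t(Z')$ is left special and $l(t(Z'))\ge l(Z'y)$. If $t$ is injective, then $\sum(l(Z'y)-1)\le\sum(l(t(Z'))-1)\le s(N)\le K$ by (2). So suppose $t(Z')=t(Z'')$.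

If $|Z'|=|Z''|$, then $Z'=Z''$, because both are the prefix of the same word of length $N$ and $|Z'|<D\le N$.

If $|Z'|<|Z''|$, put $j=|Z''|+|P|-1$. This is the position of the last letter of $P$ in $Z''y$. We have
$$j+q\le(D-1)+D-1+D=3D-2<N,$$
so the positions $j$ and $j+q$ lie in the common word $t(Z')=t(Z'')$. Read in $Z''y$, the letter at $j$ is the last letter of $P$, and the letter at $j+q$ is $\pi(q-1)=\pi(-1)$; here we use $q\le k_*$. These two letters differ. Read in $Z'y$, we have $j\ge|Z'|+|P|$, so both positions lie in the part $\pi[0,k_*)$ and are $q$ apart. There the letters are equal. This is a contradiction, so $t$ is injective.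

**Step 2: each padding serves at most $K+1$ values of $k$.** This step uses $s(N')\le K$. Fix $Z$ and let $\Lambda_Z=\{k\in\Lambda:Z_k=Z\}$. Let $k\in\Lambda_Z$ be non-maximal, and let $k'>k$ be another element of $\Lambda_Z$. The word $ZP\pi[0,k)$ can be followed by $c_k$. It can also be followed by $\pi(k)\ne c_k$, because $ZP\pi[0,k')\in\mathcal L$. So it is right special. Its length is $D+|P|+k\ge D+N=N'$. Let $\rho_k$ be its suffix of length $N'$; by (6), $\rho_k$ is right special.

We check that $\rho_k$ determines $k$. Since $k<N'$, the word $\rho_k$ ends with the last letter of $P$ followed by $\pi[0,k)$. Its suffix of length $k$ has period $q$. Its suffix of length $k+1$ does not: its letters at positions $0$ and $q\le k$ are the last letter of $P$ and $\pi(q-1)=\pi(-1)$. A longer suffix with period $q$ would give period $q$ to the suffix of length $k+1$. So $k$ is the length of the longest suffix of $\rho_k$ with period $q$. Hence the $\rho_k$ are distinct right special words of length $N'$, and by (2) there are at most $s(N')\le K$ of them. With the maximal element, $|\Lambda_Z|\le K+1$.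

Steps 1 and 2 together give $|\Lambda|\le(K+1)^2$. $\square$

## Counting the non-neutral words in $[N,N')$

*Proof of Proposition 5.* Let $w$ be non-neutral with $N\le|w|<N'$. As we saw, $w$ is bispecial, its prefix $u$ of length $N$ is left special, and its suffix $v$ of length $N$ is right special. By (2) there are at most $s(N)^2\le K^2$ pairs $(u,v)$. Fix one, and let $w_1,\dots,w_t$ be all the non-neutral words in the window with this pair, ordered by length. We show
$$t\le K(K+1)^2+2.\tag{8}$$
We may assume $t\ge3$. Apply Lemma 6 to get $q,\pi,P,Q,k_i$. The $k_i$ are distinct, because the lengths $n_i$ are.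

**Case 1: $P\ne\emptyset$.** We want to apply Lemma 7 directly, and need a letter that breaks the period on the right. If $Q\ne\emptyset$, let $c_i$ be its first letter; then $c_i\ne\pi(k_i)$, and $P\pi[0,k_i)c_i$ is a prefix of $w_i$. If $Q=\emptyset$, then $w_i=P\pi[0,k_i)$ is right special, so some $c_i\ne\pi(k_i)$ satisfies $P\pi[0,k_i)c_i\in\mathcal L$. Properties (2) and (4) of Lemma 6 give the other hypotheses. Lemma 7 with $\Lambda=\{k_1,\dots,k_t\}$ gives $t\le(K+1)^2$.

**Case 2: $P=\emptyset$, $Q\ne\emptyset$.** This is the mirror image of Case 1. The word $w_i=\pi[0,k_i)Q$ is left special, so there is $a_i\ne\pi(-1)$ with $a_i\pi[0,k_i)Q\in\mathcal L$. Write $Q^R$ for the reversal of $Q$, and put $\pi'(j)=\pi(k_1-1-j)$, which has period $q$. The reversal of $\pi[0,k_i)$ has the letters $\pi(k_i-1-j)=\pi(k_1-1-j)=\pi'(j)$ for $0\le j<k_i$, because $k_i\equiv k_1\pmod q$. So the reversal of $a_i\pi[0,k_i)Q$ is $Q^R\,\pi'[0,k_i)\,a_i$, and it belongs to the language of the reversed subshift. The last letter of $Q^R$ is the first letter of $Q$, which is $\neq\pi(k_1)=\pi'(-1)$. Also $\pi'(k_i)=\pi(k_1-1-k_i)=\pi(-1)\ne a_i$.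 Finally $1\le|Q|\le D$, $q\le k_i<N'$ and $|Q|+k_i\ge N$. The reversed subshift has the same function $s$, so Lemma 7 applies to it, with $Q^R$ and $\pi'$ in place of $P$ and $\pi$, and gives $t\le(K+1)^2$.

**Case 3: $P=Q=\emptyset$.** Now $w_i=\pi[0,k_i)$ has no break of the period inside, and we must find breaks just outside, on both sides at once. It is here that non-neutrality is used, and not only bispeciality. Note $u=\pi[0,N)$ and $k_i=n_i\ge N$. Put $a_0=\pi(-1)$ and $b_0=\pi(k_1)=\pi(k_i)$, and let $i\le t-2$.

*The periodic extension occurs.* The $k$'s are distinct and congruent modulo $q$, so $k_t\ge k_i+2q\ge k_i+q+1$. Hence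
$$a_0w_ib_0=\pi[q-1,\,q+k_i+1)$$
is a subword of $w_t=\pi[0,k_t)$, and so $(a_0,b_0)\in E(w_i)$.

*A doubly non-periodic extension occurs.* Suppose there were no $(a,b)\in E(w_i)$ with $a\ne a_0$ and $b\neq b_0$. Every $a\in E_l(w_i)\setminus\{a_0\}$ occurs in some pair of $E(w_i)$, since $aw_i$ extends to the right; so it occurs exactly in the pair $(a,b_0)$. In the same way every $b\in E_r(w_i)\setminus\{b_0\}$ occurs exactly in the pair $(a_0,b)$. Together with $(a_0,b_0)$ this gives $e(w_i)=1+(l(w_i)-1)+(r(w_i)-1)$, so $m(w_i)=0$, a contradiction. Hence for each $i\le t-2$ there are letters $a\neq\pi(-1)$ and $b\neq\pi(k_i)$ with $a\,\pi[0,k_i)\,b\in\mathcal L$.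

*Counting.* Fix such a pair for each $i\le t-2$. For a fixed letter $a$, apply Lemma 7 with $P=a$ (note $1\le D$ and $1+k_i\ge N$): the letter $a$ serves at most $(K+1)^2$ indices $i$. By (6), the letters $a$ that occur lie in $E_l(w_i)\setminus\{a_0\}\subseteq E_l(u)\setminus\{a_0\}$. As $t\ge3$, the index $1$ is at most $t-2$, and so $a_0\in E_l(w_1)\subseteq E_l(u)$. Therefore at most $l(u)-1\le s(N)\le K$ letters $a$ occur. So $t-2\le K(K+1)^2$.

In each case (8) holds. Summing over at most $K^2$ pairs gives at most $K^2(K(K+1)^2+2)=B(K)$ non-neutral words. $\square$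

## From few changes to an integer slope

We now choose windows for which the condition $3D\le N$ holds and which leave a full block $[10m,11m)$ between $N$ and $N'$.

**Lemma 8.** Let $m,K\ge1$ be integers, and suppose $s$ takes a value $\le K$ somewhere on $[9m,10m)$ and somewhere on $[11m,12m)$. Then there are integers $10m\le a<b\le11m$ with $b-a\ge m/(B(K)+1)$, and an integer $\sigma\ge0$, with $c_b-c_a=\sigma(b-a)$.

*Proof.* Take $N\in[9m,10m)$ and $N'\in[11m,12m)$ with $s(N),s(N')\le K$. Then $D=N'-N<3m$, so $3D<9m\le N$, and Proposition 5 applies. By (3), each $n$ with $s(n+1)\neq s(n)$ is the length of a non-neutral word. Since $[10m,11m)\subseteq[N,N')$, there are at most $B(K)$ such $n$ in $[10m,11m)$. So the $m$ integers in $[10m,11m)$ split into at most $B(K)+1$ blocks of consecutive integers on which $s$ is constant. One block $\{a,\dots,b-1\}$ has at least $m/(B(K)+1)$ elements. If $s=\sigma$ on it, then $c_b-c_a=\sum_{n=a}^{b-1}s(n)=\sigma(b-a)$, and $\sigma\ge0$ by (2). $\square$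

*Proof of Theorem 2.* Let $\varepsilon>0$ be so small that $\lfloor12\beta-11\alpha+23\varepsilon\rfloor=\lfloor12\beta-11\alpha\rfloor$.

**Step 1: small values of $s$.** The purpose is to verify the hypothesis of Lemma 8. Choose $m$ so large that $(\alpha-\varepsilon)n\le c_n\le(\beta+\varepsilon)n$ for all $n\ge9m$. The mean of $s$ over $[9m,10m)$ is
$$\frac{c_{10m}-c_{9m}}{m}\le10(\beta+\varepsilon)-9(\alpha-\varepsilon)=10\beta-9\alpha+19\varepsilon,$$
and the mean over $[11m,12m)$ is at most $12(\beta+\varepsilon)-11(\alpha-\varepsilon)=12\beta-11\alpha+23\varepsilon$. As $\beta\ge\alpha$, both are at most $12\beta-11\alpha+23\varepsilon$. Since $s$ is integer valued, on each of the two blocks it takes a value at most $\lfloor12\beta-11\alpha+23\varepsilon\rfloor=\lfloor12\beta-11\alpha\rfloor\le K$.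

**Step 2: compare the slope $\sigma$ with $\alpha$ and $\beta$.** Let $a,b,\sigma$ be given by Lemma 8. Then $a\le11m\le11(B(K)+1)(b-a)$. We have
$$\sigma(b-a)=c_b-c_a\le(\beta+\varepsilon)b-(\alpha-\varepsilon)a=(\beta+\varepsilon)(b-a)+(\beta-\alpha+2\varepsilon)a,$$
$$\sigma(b-a)\ge(\alpha-\varepsilon)b-(\beta+\varepsilon)a=(\alpha-\varepsilon)(b-a)-(\beta-\alpha+2\varepsilon)a.$$
Divide by $b-a$ and use the bound on $a$:
$$\alpha-\varepsilon-11(B(K)+1)(\beta-\alpha+2\varepsilon)\le\sigma\le\beta+\varepsilon+11(B(K)+1)(\beta-\alpha+2\varepsilon).$$

**Step 3: let $\varepsilon\to0$.** The integer $\sigma=\sigma_\varepsilon$ depends on $\varepsilon$, but stays bounded as $\varepsilon\to0$. So one integer $\sigma\ge0$ occurs for a sequence of values $\varepsilon\to0$. Along this sequence, the last inequalities become those of Theorem 2.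

For the final claim, $\sigma$ is an integer at distance at most $11(B(K)+1)(\beta-\alpha)$ from $[\alpha,\beta]$. $\square$

*Proof of Theorem 1.* If $\alpha=\beta=L$, then Theorem 2 gives $L\le\sigma\le L$. So $L=\sigma$ is an integer. $\square$

## Scaling limits are piecewise affine with integer slopes

Proposition 5 uses information on $s$ only at the two ends of one window. This is why a statement about a single range of scales is possible.

*Example.* For the subshift with ones at powers of three take $M_j=3^j$. Dividing (1) by $3^j$ and letting $j\to\infty$ gives, for every $\kappa\in\mathbb Z$,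
$$f(t)=3t-\tfrac53\cdot3^\kappa\ \text{ for } 2\cdot3^\kappa\le t\le\tfrac83\cdot3^\kappa,\qquad f(t)=2t+3^\kappa\ \text{ for }\tfrac83\cdot3^\kappa\le t\le6\cdot3^\kappa .$$
So $f$ has slopes $2$ and $3$, with infinitely many pieces on $(0,\infty)$, but finitely many on each compact subinterval.

*Proof of Theorem 3.* Let $t_0\in J$ and choose $0<r\le t_0/20$ with $[t_0-2r,t_0+2r]\subset J$. Let $I=(t_0-r,t_0+r)$.

**Step 1: apply Proposition 5 around $t_0$.** The mean of $s$ over the integers in $[\lfloor(t_0-2r)M_j\rfloor,\lfloor(t_0-r)M_j\rfloor)$ converges to $(f(t_0-r)-f(t_0-2r))/r$. Similarly, the mean over $[\lfloor(t_0+r)M_j\rfloor,\lfloor(t_0+2r)M_j\rfloor)$ converges to $(f(t_0+2r)-f(t_0+r))/r$. So there is an integer $K\ge1$ such that for all large $j$ there are $N_j$ in the first interval and $N'_j$ in the second with $s(N_j),s(N_j')\le K$. Clearly $N_j<N'_j$. For large $j$,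
$$3(N_j'-N_j)\le12rM_j+3\le0.6\,t_0M_j+3\le0.9\,t_0M_j-1\le(t_0-2r)M_j-1\le N_j,$$
where we used $r\le t_0/20$ twice. So Proposition 5 applies with $N=N_j$, $N'=N'_j$. By (3), $s(n+1)\ne s(n)$ for at most $B(K)$ values $n\in[N_j,N_j')$; we call these the change points. Moreover, by (3) and (4), the sum of $|s(n+1)-s(n)|$ over $[N_j,N'_j)$ is at most $B(K)(|\mathcal A|-1)^2$. Hence on $[N_j,N_j')$
$$s\le S:=K+B(K)(|\mathcal A|-1)^2 .$$

**Step 2: $f$ is continuous on $I$.** Let $t<t'$ in $I$. Then $N_j\le\lfloor tM_j\rfloor\le\lfloor t'M_j\rfloor\le N'_j$, and so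
$$0\le c_{\lfloor t'M_j\rfloor}-c_{\lfloor tM_j\rfloor}\le S\bigl((t'-t)M_j+1\bigr).$$
Divide by $M_j$ and let $j\to\infty$: $0\le f(t')-f(t)\le S(t'-t)$. So $f$ is $S$-Lipschitz on $I$.

**Step 3: difference quotients away from the change points are integers.** Pass to a subsequence along which the number of change points in $[N_j,N_j')$ is constant and the change points, divided by $M_j$ and listed in order, converge. This is possible because their number is at most $B(K)$ and they stay in a bounded region after division. We get at most $B(K)$ limit points. Let $t<t'$ lie in one component of $I$ minus the limit points. Then $[t,t']$ has positive distance from all limit points. An integer $n\in[\lfloor tM_j\rfloor,\lfloor t'M_j\rfloor)$ has $n/M_j\in[t-1/M_j,t']$, so for large $j$ in the subsequence it is not a change point. Hence $s$ is equal to a constant integer $\sigma_j\ge0$ on these $n$, and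
$$\frac{c_{\lfloor t'M_j\rfloor}-c_{\lfloor tM_j\rfloor}}{M_j}=\sigma_j\,\frac{\lfloor t'M_j\rfloor-\lfloor tM_j\rfloor}{M_j}.$$
The left side tends to $f(t')-f(t)$, and the last fraction tends to $t'-t>0$. So $\sigma_j$ converges to $\frac{f(t')-f(t)}{t'-t}$. A convergent sequence of nonnegative integers has a nonnegative integer as its limit.

**Step 4: $f$ is piecewise affine.** On a component, the difference quotient $\frac{f(t')-f(t)}{t'-t}$ depends continuously on $(t,t')$ in the connected set $\{t<t'\}$, by Step 2, and is integer valued. So it is constant, and $f$ is affine there with slope in $\mathbb Z_{\ge0}$. By continuity, $f$ is piecewise affine on $I$ with at most $B(K)+1$ pieces. A compact subinterval of $J$ is covered by finitely many such intervals $I$; this proves the main statement. If $f(t)=At+C$ on $J$, then $A$ is the slope of a piece, so $A\in\mathbb Z_{\ge0}$. Throughout, only values $c_n$ with $n$ in the windows around $t_0M_j$ were used. $\square$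

*Remark.* If $c_n(X)=O(n)$, the functions $t\mapsto c_{\lfloor tM\rfloor}/M$ are nondecreasing and locally bounded, uniformly in $M$. By Helly's selection theorem every sequence $M_j\to\infty$ has a subsequence to which Theorem 3 applies with $J=(0,\infty)$. So all scaling limits of the complexity function are piecewise affine with integer slopes, and Theorem 1 is the case $f(t)=Lt$.

## The values that occur

*Proof of Theorem 4.* By Theorem 1, and since $c_n\ge0$, a finite limit is a nonnegative integer. Conversely, the limit $0$ is attained by a finite subshift. For $d\ge1$, let $X$ be the union of $d$ Sturmian subshifts, that is, subshifts on two letters with complexity $n+1$, on pairwise disjoint two-letter alphabets. A finite union of subshifts is closed and shift-invariant. For $n\ge1$ a word determines the alphabet it is written in, so $c_n(X)=d(n+1)$, and the limit is $d$. (For this count only the complexity $n+1$ matters; the copies of the subshift with at most one $1$ from the beginning do just as well.) $\square$
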